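# Bipartite T-systems of affine type: linear recurrences and growth like $\exp(t^2)$

## 1. Two theorems on affine T-systems

**Theorem A.** Let $Q$ be a connected recurrent bipartite quiver. If $Q$ is affine $\boxtimes$ finite, then its T-system is linearizable.

**Theorem B.** Let $Q$ be a connected recurrent bipartite quiver. If $Q$ is affine $\boxtimes$ affine, then its T-system grows as $\exp(t^2)$. More generally, $\log T_v(t)=\Theta(t^2)$ as $t\to\infty$ for every vertex $v$ and for arbitrary positive real initial values.

In plain words: a quiver of a certain symmetric kind produces a nonlinear recursion for rational functions $T_v(t)$, one time series for each vertex. In the first case each time series also satisfies a *linear* recurrence whose coefficients do not depend on time. In the second case its values grow like the exponential of a quadratic function of time.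

The two statements were conjectured by Galashin and Pylyavskyy (2017); the source for the problem is "Zamolodchikov periodicity and integrability", https://www.math.ucla.edu/~galashin/slides/japan2.pdf. Three results of theirs, for connected recurrent bipartite quivers, surround the conjecture. We use them only in Corollary E at the end:

1. the T-system is periodic if and only if $Q$ is finite $\boxtimes$ finite;
2. if the T-system is linearizable, then $Q$ is affine $\boxtimes$ finite or finite $\boxtimes$ finite;
3. if the T-system grows slower than $\exp(\exp(t))$, then $Q$ is affine $\boxtimes$ affine, affine $\boxtimes$ finite or finite $\boxtimes$ finite.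

The proofs below use one deep theorem. The Laurent phenomenon (Fomin–Zelevinsky) and positivity for skew-symmetric cluster algebras (Lee–Schiffler, Ann. of Math. 2015) say that every cluster variable of the cluster algebra of a quiver is a Laurent polynomial with non-negative integer coefficients in the initial cluster. Everything else is textbook material, recalled where it is used.

## 2. Recurrent bipartite quivers and their T-systems

**Mutation.** Let $Q$ be a finite quiver without loops or oriented 2-cycles. Mutation at $v$ adds an arrow $w\to u$ for each path $w\to v\to u$, then reverses all arrows at $v$, then cancels oriented 2-cycles. On cluster variables it replaces $x_v$ by $x_v'$, where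
$$x_vx_v'=\prod_{v\to u}x_u+\prod_{w\to v}x_w .$$

**Definition (bipartite, recurrent).** A bipartite quiver is a finite, non-empty, connected quiver without loops or oriented 2-cycles, with a colouring $\varepsilon:\mathrm{Vert}(Q)\to\{0,1\}$ such that every arrow joins vertices of different colours. Let $\mu_\circ$ (resp. $\mu_\bullet$) be the composition of the mutations at all vertices of colour $0$ (resp. $1$); these commute, since vertices of one colour are never adjacent. Let $Q^*$ be $Q$ with all arrows reversed. $Q$ is recurrent if $\mu_\circ(Q)=\mu_\bullet(Q)=Q^*$.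

Call arrows from colour $0$ to colour $1$ red and arrows from colour $1$ to colour $0$ blue. Let $\Gamma$ (red) and $\Delta$ (blue) be the corresponding undirected multigraphs on $\mathrm{Vert}(Q)$. The same letters denote their symmetric adjacency matrices.

**Lemma 1.** A bipartite quiver is recurrent if and only if $\Gamma\Delta=\Delta\Gamma$.

*Proof.* Let $w,u$ have colour $1$. The mutation $\mu_\circ$ reverses every arrow of $Q$, because every arrow has an end of colour $0$. It also creates $(\Delta\Gamma)_{wu}$ arrows $w\to u$, one for each path $w\to v\to u$ (first blue, then red), and $(\Delta\Gamma)_{uw}=(\Gamma\Delta)_{wu}$ arrows $u\to w$. So $\mu_\circ(Q)=Q^*$ exactly when the two numbers are equal for all $w,u$ of colour $1$. The same argument with $\mu_\bullet$ treats colour $0$. Between vertices of different colours, $\Gamma\Delta$ and $\Delta\Gamma$ have zero entries. $\square$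

**Example (products).** Let $A,B$ be adjacency matrices of connected bipartite multigraphs on vertex sets $I,I'$. On $I\times I'$, coloured by the sum of the colours, put $\Gamma=A\otimes1$ and $\Delta=1\otimes B$. The matrices commute, no pair of vertices is joined by both $\Gamma$ and $\Delta$, and the quiver is connected. So it is a recurrent bipartite quiver. We write $A\boxtimes B$ for it.

**Definition (the three classes).** $Q$ is finite $\boxtimes$ finite if all connected components of $\Gamma$ and of $\Delta$ are finite ADE Dynkin diagrams. It is affine $\boxtimes$ finite if all components of one of $\Gamma,\Delta$ are affine ADE diagrams and all components of the other are finite ADE diagrams. It is affine $\boxtimes$ affine if all components of both are affine ADE diagrams. The affine diagrams are $\hat A_n$ (with $\hat A_1$ a double edge), $\hat D_n$, $\hat E_6,\hat E_7,\hat E_8$.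

An isolated vertex is the finite diagram $A_1$.

**Definition (T-system).** The unknowns are $T_v(t)$ for $v\in\mathrm{Vert}(Q)$ and $t\in\mathbb Z$ with $t\equiv\varepsilon_v\pmod 2$ (call such $t$ admissible for $v$). They satisfy
$$T_v(t+1)\,T_v(t-1)=\prod_{(u,v)\in\Gamma}T_u(t)+\prod_{(w,v)\in\Delta}T_w(t),\qquad T_v(\varepsilon_v)=x_v,\tag{2.1}$$
with edges counted with multiplicity, an empty product being $1$, and $x_v$ indeterminates.

The values of one colour at time $t+1$ are computed from times $t$ and $t-1$, and similarly backwards. So each $T_v(t)$ is a rational function of $x$, positive when all $x_v>0$.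

**Definition (linearizable, growth).** The T-system is *periodic* if there is $N>0$ with $T_v(t+2N)=T_v(t)$ for all $v$ and all admissible $t$. It is *linearizable* if for every $v$ there are $N\ge1$ and $c_0,\dots,c_N$, not all zero and independent of $t$, possibly rational functions of $x$, such that $\sum_{i=0}^Nc_iT_v(t+2i)=0$ for all $t\equiv\varepsilon_v\pmod2$. With all $x_v=1$, it *grows as $\exp(t^2)$* if $\log T_v(t)=\Theta(t^2)$ as $t\to\infty$ for every $v$, and *grows slower than $\exp(\exp(t))$* if $\log\log T_v(t)=o(t)$ for every $v$.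

Equation (2.1) is symmetric in $\Gamma$ and $\Delta$. Replacing $Q$ by $Q^*$ with the same colouring gives a recurrent quiver, exchanges $\Gamma$ and $\Delta$, and leaves the T-system unchanged. So in the affine $\boxtimes$ finite case we always assume that **$\Gamma$ is affine and $\Delta$ is finite**.

## 3. Three small quivers by hand

**$\hat A_1\boxtimes A_1$.** Two vertices joined by a double $\Gamma$-edge; $\Delta$ is empty. For each $t$ there is one unknown, so drop the vertex:
$$T(t+1)T(t-1)=T(t)^2+1 .$$
Subtract this equation at $t$ from the one at $t+1$: $T(t+2)T(t)-T(t+1)^2=T(t+1)T(t-1)-T(t)^2$, that is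
$$T(t)\big(T(t+2)+T(t)\big)=T(t+1)\big(T(t+1)+T(t-1)\big).$$
So $c=\big(T(t+1)+T(t-1)\big)/T(t)$ does not depend on $t$, and $t=1$ gives $c=(x_0^2+x_1^2+1)/(x_0x_1)$. Therefore $T(t+1)=cT(t)-T(t-1)$, and in steps of two $T(t+2)+T(t-2)=(c^2-2)T(t)$. For $x=1$ the sequence is $1,1,2,5,13,\dots$ with $c=3$. By induction, the denominator of $T(t)$ divides $x_0^{t-1}x_1^{t-2}$ for $t\ge2$, since each step multiplies by $c$ and subtracts: it grows linearly in $t$. Remember this; it becomes Proposition 4(a).

**$\hat A_1\boxtimes\hat A_1$.** Four vertices; vertex $1$ has a double $\Gamma$-edge to $2$ and a double $\Delta$-edge to $3$, and so on around the square. For $x=1$ all $T_v(t)$ depend on $t$ only, and $T(t+1)T(t-1)=2T(t)^2$, so $T(t)=2^{t(t-1)/2}$. The growth is $\exp(t^2)$, as claimed.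

**$\hat D_4\boxtimes\hat A_1$.** $\Gamma$ consists of two copies of $\hat D_4$ (a centre with four leaves), and corresponding vertices of the copies are joined by double $\Delta$-edges. For initial data symmetric under the leaves and the copies, there are a leaf sequence and a centre sequence:
$$T_\ell(t+1)T_\ell(t-1)=T_c(t)+T_\ell(t)^2,\qquad T_c(t+1)T_c(t-1)=T_\ell(t)^4+T_c(t)^2 .$$
With $x=1$ there is no evident closed formula. But try $T_\ell=e^{at^2/2}$, $T_c=y\,e^{at^2}$. The equations become $e^a=1+y$ and $y^2e^{2a}=1+y^2$, that is $y^2(1+y)^2=1+y^2$, or $y^4+2y^3=1$. The left side increases from $0$ to $\infty$ on $y>0$, so there is exactly one positive root ($y\approx0.717$), and $a=\log(1+y)>0$. So there is *some* positive initial datum with an exact solution growing like $\exp(t^2)$. In Section 8 we find such a solution for every affine $\boxtimes$ affine quiver, and compare all others with it.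

## 4. Two commuting matrices and their common Perron vector

**Conventions.** $V=\mathbb R^{\mathrm{Vert}(Q)}=V_0\oplus V_1$ by colour, indices mod $2$; $n=\dim V$; $u|_{V_i}$ is the component of $u$ in $V_i$. $\Gamma$ and $\Delta$ exchange $V_0$ and $V_1$. Put $K=\Gamma-\Delta$; $J=\pm1$ on $V_0,V_1$; $d$ = the maximal row sum of $\Gamma+\Delta$. Inequalities and functions of vectors are componentwise; $x^\pm=\max(\pm x,0)$. $C,c>0$ are constants that may change from line to line. A vector equation for $f(t)\in V_t$ involves only coordinates of the relevant colour, and for $\nu\in V$ an expression like $t\nu$ at time $t$ means $t\,\nu|_{V_t}$.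

Recall Perron–Frobenius for a symmetric irreducible matrix with non-negative entries: its spectral radius is a simple eigenvalue with a positive eigenvector; every non-zero eigenvector $\ge0$ is a multiple of that one; if the matrix is bipartite, minus the spectral radius is also a simple eigenvalue.

**The common Perron vector.** We want a vector that turns both matrices into scalars. $\Gamma+\Delta$ is irreducible because $Q$ is connected. Its Perron vector $\nu>0$ spans a simple eigenspace, so it is an eigenvector of $\Gamma$ and of $\Delta$, which commute with $\Gamma+\Delta$. Being positive, it restricts to a Perron vector on each component of $\Gamma$ and of $\Delta$. Hence all components of $\Gamma$ have the same Perron eigenvalue, and likewise for $\Delta$. It is $2$ for affine diagrams, and $2\cos(\pi/H)<2$ for finite ones, where $H$ is the Coxeter number; so the finite components have a common $H$. In summary: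

* affine $\boxtimes$ finite: $\Gamma\nu=2\nu$, $\Delta\nu=\lambda\nu$ with $\lambda=2\cos(\pi/H)<2$;
* affine $\boxtimes$ affine: $\Gamma\nu=\Delta\nu=2\nu$, so $K\nu=0$.

For $\hat A_1\boxtimes A_1$: $\nu=(1,1)$, $H=2$, $\lambda=0$. For $\hat D_4\boxtimes\hat A_1$: $\nu$ is $1$ on leaves and $2$ on centres.

**Lemma 2.** Every $\Gamma$-component meets every $\Delta$-component.

*Proof.* Since $\Gamma\Delta=\Delta\Gamma$ has non-negative entries, two consecutive steps "blue, red" of a path can be replaced by "red, blue" with the same ends. So any $u,w$ are joined by a path with all red steps first and then blue steps. The vertex where the colour changes lies in the $\Gamma$-component of $u$ and in the $\Delta$-component of $w$. $\square$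

## 5. The linear recursion and the positivity of its kernel

After taking logarithms, (2.1) becomes a linear recursion with a nonlinear source. This section solves the linear part.

For $A\in\{\Gamma,\Delta\}$ define $G^A(k)$, $k\in\mathbb Z$, by $G^A(0)=0$, $G^A(1)=I$ and $G^A(k+1)+G^A(k-1)=AG^A(k)$. So $G^A(k)=U_{k-1}(A/2)$ with Chebyshev polynomials of the second kind; on an eigenvalue $2\cos\theta$ it equals $\sin k\theta/\sin\theta$ (and $k(\pm1)^{k-1}$ on the eigenvalue $\pm2$). It is odd in $k$, symmetric, and a polynomial in $A$ of parity $k-1$, so it maps $V_i$ to $V_{i+k-1}$. All eigenvalues of $A$ lie in $[-2,2]$, so $\|G^A(k)\|\le|k|$. In particular each entry has absolute value at most $|k|$. A solution of $u(t+1)+u(t-1)=Au(t)+b(t)$, $t\ge1$, is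
$$u(t)=G^A(t)u(1)-G^A(t-1)u(0)+\sum_{r=1}^{t-1}G^A(t-r)b(r)\qquad(t\ge1).\tag{5.1}$$
Indeed it gives $u(1)$ at $t=1$ and $Au(1)-u(0)+b(1)$ at $t=2$, and the general case follows by the recursion of $G^A$. Solutions with $b=0$ are called **$A$-linear**.

*Example.* For $A$ of type $A_2$ one has $A^2=I$, so $G(2)=A$, $G(3)=0$, $G(4)=-A$. For $\hat A_1$, with $A=2\sigma$ and $\sigma$ the swap, $G(k)=k\sigma^{k-1}$.

The next lemma gives the signs: an affine kernel stays $\ge0$ forever, a finite one stays $\ge0$ for $H$ steps and then flips.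

**Lemma 3.** (i) If $A$ is affine, $G^A(k)\ge0$ for all $k\ge0$. (ii) If $A$ is finite with Coxeter number $H$, then $G^A(k)\ge0$ for $0\le k\le H$, $G^A(H)=0$, and $G^A(H+1)=-G^A(H-1)$.

*Proof.* Fix $v$ and put $r_k=G(k)e_v+G(k+1)e_v$ for $k\ge0$. The two summands have different colours. In the root system with Cartan matrix $2-A$, the simple reflection $s_i$ replaces the coordinate $x_i$ by $x_i-((2-A)x)_i=-x_i+(Ax)_i$. Apply to $r_{k-1}$ all simple reflections of the colour of $G(k-1)e_v$. On that colour the vector becomes $-G(k-1)e_v+AG(k)e_v=G(k+1)e_v$; on the other colour $G(k)e_v$ stays. So the result is $r_k$. Since $r_0=e_v$ is a simple root, every $r_k$ is a real root, and all coordinates of a root have the same sign. To decide which sign, let $A\nu=\lambda_A\nu$. Then $\langle\nu,G(k)e_v\rangle=U_{k-1}(\lambda_A/2)\nu_v$.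

(i) Here $\lambda_A=2$ and $U_{k-1}(1)=k$, so $\langle\nu,r_k\rangle=(2k+1)\nu_v>0$. Hence $r_k\ge0$ and $G(k)e_v\ge0$.

(ii) Here $\langle\nu,G(k)e_v\rangle=\nu_v\sin(k\pi/H)/\sin(\pi/H)$. So $\langle\nu,r_k\rangle>0$ for $0\le k\le H-1$, whence $r_k\ge0$, and $G(k)e_v\ge0$ for $0\le k\le H$. The eigenvalues of $A$ are $2\cos(\pi m/H)$ with integers $1\le m\le H-1$ (the exponents), so $\sin(H\theta)=0$ on each of them and $G(H)=0$. The recursion gives $G(H+1)=AG(H)-G(H-1)=-G(H-1)$. $\square$

**The resonant subspace.** For affine $A$ put $E_A=\ker(A^2-4)$. On $E_A$ we have $(\frac12A)^2=1$ and $G^A(k)=k(\frac12A)^{k-1}$. On $E_A^\perp$ the eigenvalues lie in $(-2,2)$, so $G^A(k)$ is bounded in $k$. Since $A^2$ commutes with $J$, both subspaces are $J$-invariant.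

**Lemma 4.** Let $\Gamma$ be affine. There is an even $p$, depending only on $Q$, such that every $\Gamma$-linear $u$ on $\mathbb Z$ with $u(t)\in V_t$ has the form $u_v(t)=\alpha_vt+q_v(t)$ $(t\equiv\varepsilon_v)$, where $\Gamma\alpha=2\alpha$, $q$ is $p$-periodic, and $|\alpha|+\sup|q|\le C(|u(0)|+|u(1)|)$.

*Proof.* The eigenvalues of $\Gamma$ are algebraic integers all of whose conjugates lie in $[-2,2]$. By Kronecker's theorem they are $2\cos\theta$ with $\theta\in\pi\mathbb Q$. On $E_\Gamma^\perp$ we have $\theta\notin\pi\mathbb Z$, and the solutions are combinations of $\cos t\theta$ and $\sin t\theta$, periodic with a common even period $p$. On $E_\Gamma$ write $u(t)=(\frac12\Gamma)^tw(t)$ with $w(t)\in V_0\cap E_\Gamma$. Because $(\frac12\Gamma)^{t-1}=(\frac12\Gamma)^{t+1}$ there, the equation becomes $w(t+1)+w(t-1)=2w(t)$, so $w(t)=a+bt$. Put $\alpha=b+\frac12\Gamma b$. Then $t(\frac12\Gamma)^tb=t\,\alpha|_{V_t}$, and $\Gamma\alpha=\Gamma b+\frac12\Gamma^2b=\Gamma b+2b=2\alpha$. The part coming from $a$ is $2$-periodic. The solution space is finite-dimensional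 and $\alpha,q$ depend linearly on $u$, which gives the norm bound. $\square$

## 6. Logarithms: an easy lower bound and a useless upper bound

For positive initial values $x=e^\xi$ put $f_v(t)=\log T_v(t)$, so $f(t)\in V_t$, and
$$h=Kf=\Gamma f-\Delta f,\qquad\varphi=\log(1+e^{-h}),\qquad\psi=\log(1+e^h),\qquad h(t),\varphi(t),\psi(t)\in V_{t+1}.$$
Taking the larger factor out of $e^{\Gamma f}+e^{\Delta f}$ in either of two ways, the T-system reads
$$f(t+1)+f(t-1)=\Gamma f(t)+\varphi(t)=\Delta f(t)+\psi(t).\tag{6.1}$$
The sources $\varphi,\psi$ are positive, and $\varphi+\psi=\log\big((1+e^{-h})(1+e^h)\big)=\log(2+2\cosh h)\ge\log4$.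

**Lower bound in Theorem B.** *The purpose of this step is to show $f_v(t)\ge ct^2-Ct$ for affine $\boxtimes$ affine $Q$ and all positive initial data.* Add formula (5.1) for $\Gamma$ with $b=\varphi$ and for $\Delta$ with $b=\psi$. The homogeneous parts are $O(t)$, and all of $G^\Gamma,G^\Delta,\varphi,\psi$ are $\ge0$ by Lemma 3(i). Keeping only diagonal entries,
$$2f_v(t)\ge-Ct+\sum_r\min\big(G^\Gamma_{vv}(t-r),G^\Delta_{vv}(t-r)\big)\big(\varphi_v(r)+\psi_v(r)\big),$$
summed over $1\le r\le t-1$ with $t-r$ odd, since $\varphi_v(r)$ exists only for $v\in V_{r+1}$. For odd $k$ we have $U_{k-1}(\pm1)=k$. So $G^\Gamma(k)$ is $k$ times the identity on $E_\Gamma\ni\nu$ and bounded on $E_\Gamma^\perp$, which gives $G^\Gamma_{vv}(k)\ge\max(0,\,k\nu_v^2/|\nu|^2-C)$. The same holds for $\Delta$. As $\varphi_v+\psi_v\ge\log4$, summing over odd $k=t-r$ gives $f_v(t)\ge ct^2-Ct$ with $c>0$.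

**Why the upper bound does not follow in the same way.** If $h$ were bounded, then $\varphi$ would be bounded, and (5.1) would give $f=O(t^2)$ at once. So one tries to bound $h$. Applying $K$ to (6.1) gives $h(t+1)+h(t-1)=\Gamma h(t)+K\varphi(t)$. With $\varphi=h^-+\log(1+e^{-|h|})$ this is
$$h(t+1)+h(t-1)=\Gamma h(t)^+-\Delta h(t)^-+K\log(1+e^{-|h(t)|}).$$
Estimating the right side by its size gives only $|h(t+1)|_\infty\le d|h(t)|_\infty+|h(t-1)|_\infty+d\log2$, hence an exponential bound for $h$ and a double exponential one for $T$. This is the point where the direct estimate stops: the recursion switches between $\Gamma$ and $\Delta$ coordinate by coordinate, and no conserved quantity is visible.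

Positivity of Laurent coefficients offers another way. If $T_v(t)$ is a sum of positive multiples of monomials $x^\beta$, then changing the initial data from $e^{\xi^*}$ to $e^\xi$ multiplies each monomial by $e^{\beta\cdot(\xi-\xi^*)}$. So it suffices to know (1) how large the exponents $\beta$ can be, and (2) *one* initial datum where the growth is right. Step (1) is also needed for Theorem A.

## 7. The exponents of $T_v(t)$ grow polynomially

**T-systems as mutations.** In $Q$ the $\Gamma$-edges (red) leave the vertices of colour $0$ and the $\Delta$-edges enter them. Mutating all these vertices gives $T_v(2)$, $\varepsilon_v=0$, and the quiver $Q^*$. In $Q^*$ the $\Gamma$-edges leave the vertices of colour $1$ and the $\Delta$-edges enter them. Mutating these gives $T_v(3)$, $\varepsilon_v=1$, and the quiver $(\mu_\bullet Q)^*=Q$; and so on. So for $t\ge0$ each $T_v(t)$ is a cluster variable, and *at each moment when $v$ is mutated, $\Gamma$-edges point out of $v$ and $\Delta$-edges point into $v$*. By Laurentness and positivity, $T_v(t)$ is a Laurent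 polynomial in $x$ with non-negative integer coefficients. For $\xi\in\mathbb R^n$ put
$$\tau_{v,t}(\xi)=\max\beta\cdot\xi\quad\text{over the monomials }x^\beta\text{ of }T_v(t).$$
By positivity of the coefficients, for all $\xi,\xi^*\in\mathbb R^n$,
$$T_v(t)(e^\xi)\le T_v(t)(e^{\xi^*})\,e^{\tau_{v,t}(\xi-\xi^*)}.\tag{7.1}$$

*Example.* In $\hat A_1\boxtimes A_1$, $T(2)=x_0^{-1}x_1^2+x_0^{-1}$, so $\tau_2(\xi)=\max(2\xi_1,0)-\xi_0$.

**Proposition 5.** There is $C=C(Q)$ such that for all $v$, all $t\ge1$ admissible for $v$, and all $\xi$: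

(a) $\tau_{v,t}(\xi)\le Ct|\xi|$ if $Q$ is affine $\boxtimes$ finite;

(b) $\tau_{v,t}(\xi)\le Ct^2|\xi|$ if $Q$ is affine $\boxtimes$ affine.

(Part (a) is the fact observed for $\hat A_1\boxtimes A_1$ in Section 3.) Since no monomials cancel, $\tau$ satisfies $\tau(t+1)+\tau(t-1)=\max(\Gamma\tau,\Delta\tau)(t)$. The crude estimate again gives only an exponential bound. What helps is a decomposition of $\tau$ into a linear part and a *subadditive* part whose nonlinear recursion can be solved exactly for well chosen data. To get subadditivity we need genuine polynomials in extra variables.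

*Proof.* In both cases $\Gamma$ is affine.

**Step 1: framing.** *This step produces the extra variables.* Add to $Q$ a vertex $v'$ and an arrow $v'\to v$ for each $v$. Mutate only at original vertices, alternately all of colour $0,1,0,\dots$. This yields cluster variables $X_v(t)$, with initial variables $x_v$ and $z_v$ (at $v'$). Let $c_v(t)\in\mathbb Z^n$ be the net number of arrows from the primed vertices into $v$ at the moment when $X_v(t-1)$ is replaced by $X_v(t+1)$; so $v\in V_{t+1}$. We claim
$$c(t+1)=\Gamma c(t)-c(t-1)\ (t\ge1),\quad c_v(1)=e_v\ (\varepsilon_v=0),\quad c_v(0):=-e_v\ (\varepsilon_v=1),\quad c_v(t)\ge0\ (t\ge1).$$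
The value $c_v(1)=e_v$ is clear, since the colour $0$ vertices are mutated first. Suppose that at time $t$ all primed arrows at the mutated vertices point inward. Mutating $v$ then adds, through the paths primed $\to v\to u$, a copy of $c_v(t)$ to every $\Gamma$-neighbour $u$ of $v$ (with multiplicity). It adds nothing to $\Delta$-neighbours, whose arrows point into $v$. It creates no arrows between primed vertices, since no arrow leaves $v$ towards a primed vertex. Finally it reverses the primed arrows at $v$. A vertex $u$ of the other colour, mutated next, was last mutated at time $t-1$, when its primed arrows were reversed to $-c_u(t-1)$; so it now has net incoming vector $-c_u(t-1)+(\Gamma c(t))_u$. At the first mutation of the colour-$1$ vertices the incoming vector is $e_u+(\Gamma c(1))_u$, which agrees with $c_u(0)=-e_u$. By (5.1) and Lemma 3(i),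
$$c(t)=G^\Gamma(t)c(1)-G^\Gamma(t-1)c(0)\ge0\qquad(t\ge1),$$
so the primed arrows at the vertices mutated next again point inward, and the induction continues. Arrows between original vertices evolve as in $Q$, because primed vertices are never mutated and every path through a mutated vertex that starts at a primed vertex ends at an original one, affecting only primed arrows. Hence
$$X_v(t+1)X_v(t-1)=\prod_\Gamma X_u(t)+z^{c_v(t)}\prod_\Delta X_w(t).$$
Laurentness and positivity apply to the framed quiver, an ordinary quiver on $2n$ vertices. So $F_v(t):=X_v(t)|_{x=1}$ is a non-zero Laurent polynomial in $z$ with non-negative coefficients.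

*Example.* For $\hat A_1\boxtimes A_1$, with vertex $1$ of colour $0$ and vertex $2$ of colour $1$: $c(t)=te_1+(t-1)e_2$, $F(2)=1+z_1$, $F(3)=(1+z_1)^2+z_1^2z_2$.

**Step 2: tropicalization.** *This step turns the recursion for $F$ into a piecewise linear one.* For $\eta\in\mathbb R^n$ put $P_{v,t}(\eta)=\max(-\beta\cdot\eta)$ over the monomials $z^\beta$ of $F_v(t)$. A maximum of linear functions is subadditive:
$$P_{v,t}(\eta+\eta')\le P_{v,t}(\eta)+P_{v,t}(\eta').$$
Let $y^\circ_v(t)=c_v(t)\cdot\eta$. Then $y^\circ(t)\in V_{t+1}$ is $\Gamma$-linear, with $y^\circ(1)=\eta|_{V_0}$ and $y^\circ(0)=-\eta|_{V_1}$. Non-negative coefficients never cancel, so the recursion for $F$ gives $P(0)=P(1)=0$ and, for $t\ge1$,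
$$P(t+1)+P(t-1)=\max(\Gamma P,\ \Delta P-y^\circ)(t)=\Gamma P(t)+y(t)^-,\qquad y:=y^\circ+KP.$$
By (5.1),
$$P(t)=\sum_{r=1}^{t-1}G^\Gamma(t-r)\,y(r)^- .\tag{7.2}$$
Apply $K$ to the recursion for $P$, use $K\Gamma=\Gamma K$, and add the recursion for $y^\circ$:
$$y(t+1)+y(t-1)=\Gamma y(t)+Ky(t)^-=\Gamma y(t)^+-\Delta y(t)^-\qquad(t\ge1),\tag{7.3}$$
with $y(0)=-\eta|_{V_1}$ and $y(1)=\eta|_{V_0}$. The recursion determines $y$ from the pair $(y(0),y(1))$, and we identify $\eta$ linearly with this pair. Note two consequences of (7.3): as long as $y\ge0$ the evolution is $\Gamma$-linear, and as long as $y\le0$ it is $\Delta$-linear.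

**Step 3: from $\tau$ to $P$.** *This step reduces the proposition to a bound on $P$.* Let $f^\circ$ be $\Gamma$-linear with $f^\circ_v(\varepsilon_v)=\xi_v$. Choose $\eta$ such that $y^\circ=Kf^\circ$: both sides are $\Gamma$-linear, so it is enough to prescribe the values at $t=0,1$. Then
$$\Gamma f^\circ+\max(\Gamma P,\Delta P-Kf^\circ)=\max\big(\Gamma(f^\circ+P),\Delta(f^\circ+P)\big),$$
so $f^\circ+P$ satisfies the recursion and has the initial values of $\tau$. Hence
$$\tau_{v,t}(\xi)=f^\circ_v(t)+P_{v,t}(\eta),\qquad |f^\circ(t)|\le Ct|\xi|\ (t\ge1),\qquad|\eta|\le C|\xi|.$$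
It remains to bound $P_{v,t}(\eta)$.

**Step 4: affine $\boxtimes$ finite.** *Here we solve (7.3) exactly for data of one sign.* By subadditivity, $P(\eta)\le P(\eta^+)+P(-\eta^-)$.

*Data $\eta^+$.* The $\Gamma$-linear function with these data is $G^\Gamma(t)\eta^+|_{V_0}+G^\Gamma(t-1)\eta^+|_{V_1}$, which is $\ge0$ for $t\ge1$ by Lemma 3(i). So it solves (7.3), $y(r)^-=0$ for $r\ge1$, and $P(\eta^+)=0$ by (7.2).

*Data $-\zeta$ with $\zeta\ge0$.* Write $\zeta_i=\zeta|_{V_i}$. Now $y(0)=\zeta_1$ and $y(1)=-\zeta_0$. While $y(t)\le0$ (for $t\ge1$), (7.3) is the $\Delta$-linear recursion. By Lemma 3(ii),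
$$y(t)=-G^\Delta(t)\zeta_0-G^\Delta(t-1)\zeta_1\le0\quad(1\le t\le H),$$
and one step further, since $G^\Delta(H)=0$ and $G^\Delta(H+1)=-G^\Delta(H-1)$, we get $y(H+1)=G^\Delta(H-1)\zeta_0\ge0$. From then on
$$y(t)=G^\Gamma(t-H)\,y(H+1)-G^\Gamma(t-H-1)\,y(H)\ge0\qquad(t\ge H+1),$$
because $y(H+1)\ge0\ge y(H)$; this is $\Gamma$-linear and $\ge0$, so it solves (7.3). Thus $y(r)^-\ne0$ only for $1\le r\le H$, where $|y(r)|\le C|\zeta|$. By (7.2) and $\|G^\Gamma(k)\|\le k$, $P_{v,t}(-\zeta)\le Ct|\zeta|$. This proves (a).

*Example.* For $\hat A_1\boxtimes A_1$ ($H=2$, $\Delta=0$) the values are $y(1)=-\zeta_0$, $y(2)=-\zeta_1$, $y(3)=\zeta_0$, $y(4)=2\zeta_0+\zeta_1$, and so on: negative for exactly $H$ steps.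

**Step 5: affine $\boxtimes$ affine.** *Now negative data may stay negative forever, so we arrange that $y$ stays bounded.* We use the special form of the data from Step 3: $y(0)=Kf^\circ(0)$, $y(1)=Kf^\circ(1)$.

*Claim:* $\eta=\eta_a+\eta_b$, where the $\Gamma$-linear evolution $y_a$ of $\eta_a$ and the $\Delta$-linear evolution $y_b$ of $\eta_b$ satisfy $|y_a(r)|,|y_b(r)|\le C|\eta|$ for all $r\ge0$.

The orthogonal projections onto $E_\Gamma$ and $E_\Delta$ commute with $\Gamma,\Delta,J$ and with each other, so we may split $y(0),y(1)$ accordingly.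

* The $E_\Gamma^\perp$-part has bounded $\Gamma$-evolution. The $(E_\Gamma\cap E_\Delta^\perp)$-part has bounded $\Delta$-evolution.
* On $E_\Gamma\cap E_\Delta$ the operator $\frac14\Gamma\Delta$ is symmetric, squares to $\frac1{16}\Gamma^2\Delta^2=1$, and commutes with $J$. Let $E^\pm$ be its $\pm1$-eigenspaces. Multiplying $\Gamma\Delta=\pm4$ by $\Gamma$ gives $\Delta=\pm\Gamma$ on $E^\pm$.
* On $E^+$ we have $K=0$. As $K$ is symmetric, vectors in the image of $K$ are orthogonal to $E^+$. So our data have no $E^+$-part. (This is where the special form is used: on $E^+$ both evolutions can grow linearly.)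
* On $E^-$, where $\Delta=-\Gamma$, put
$$a(0)=\tfrac12\big(y(0)+\tfrac12\Gamma y(1)\big),\qquad a(1)=\tfrac12\big(y(1)+\tfrac12\Gamma y(0)\big)=\tfrac12\Gamma a(0),\qquad b=y-a .$$
Then $b(1)=-\frac12\Gamma b(0)=\frac12\Delta b(0)$. The $\Gamma$-evolution of $a$ is $2$-periodic: $a(2)=\Gamma a(1)-a(0)=\frac12\Gamma^2a(0)-a(0)=a(0)$, and $a(3)=\Gamma a(0)-a(1)=a(1)$. In the same way the $\Delta$-evolution of $b$ is $2$-periodic.

Put the $E_\Gamma^\perp$-part and $a$ into $\eta_a$, the remaining parts into $\eta_b$. This proves the claim.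

Now shift by a multiple of $\nu$ to fix signs. Let $R=C|\eta|/\min_v\nu_v$ with the constant of the claim. Let $\eta_+$ (resp. $\eta_-$) correspond to $\eta_a$ (resp. $\eta_b$) with $+R\,\nu|_{V_{r+1}}$ (resp. $-R\,\nu|_{V_{r+1}}$) added to the datum at $r=0,1$. Then $\eta=\eta_++\eta_-$. Since $\Gamma\nu=\Delta\nu=2\nu$, constant multiples of $\nu$ are both $\Gamma$-linear and $\Delta$-linear. So $y_a(r)+R\nu\ge0$ solves (7.3) for $\eta_+$, and $P(\eta_+)=0$. And $y_b(r)-R\nu\le0$ solves (7.3) for $\eta_-$ and is bounded by $C|\eta|$, so (7.2) gives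
$$P_{v,t}(\eta_-)\le\sum_{r<t}C(t-r)|\eta|\le Ct^2|\eta|.$$
By subadditivity $P_{v,t}(\eta)\le Ct^2|\eta|$. $\square$

## 8. An exact quadratic solution, and the end of the proof of Theorem B

Let $Q$ be affine $\boxtimes$ affine. We generalize the solution found by hand for $\hat D_4\boxtimes\hat A_1$.

**Claim.** There are $w\in V$ and $a>0$ with
$$\log(e^{\Gamma w}+e^{\Delta w})=2w+a\nu.\tag{8.1}$$

For $\hat D_4\boxtimes\hat A_1$, taking $w=0$ on leaves and $w=\log y$ on centres gives $e^a=1+y$ and $1+y^2=y^2e^{2a}$, as in Section 3. In general we use a degree argument.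

**Step 1: a map whose zeros solve (8.1).** Let $M=\frac12(\Gamma+\Delta)$ and $\Lambda(z)=\log(2\cosh\frac z2)=\frac{|z|}2+\log(1+e^{-|z|})$. Since $\log(e^x+e^y)=\frac{x+y}2+\Lambda(x-y)$, the left side of (8.1) is $Mw+\Lambda(Kw)$. Let $\pi$ be the orthogonal projection onto $\nu^\perp$ and, for $s\in[0,1]$,
$$\Psi_s(w)=\pi\big[(M-2)w+s\,\Lambda(Kw)\big]\qquad\text{on }\nu^\perp .$$
A zero of $\Psi_1$ solves (8.1) with some $a\in\mathbb R$. The map $\Psi_0=M-2$ is linear on $\nu^\perp$ and invertible there, since $M$ is irreducible with Perron eigenvalue $2$ and eigenvector $\nu$.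

**Step 2: a priori bound.** *This step shows that the zeros of all $\Psi_s$ lie in one ball.* Suppose not. Take zeros $w_j$ of $\Psi_{s_j}$ with $|w_j|\to\infty$, so $(M-2)w_j+s_j\Lambda(Kw_j)=a_j\nu$. Divide by $|w_j|$ and pass to a subsequence: $s_j\to s$, $w_j/|w_j|\to\omega\in\nu^\perp$ with $|\omega|=1$, and, as all other terms converge, $a_j/|w_j|\to a'$. Since $\Lambda(z)=|z|/2+O(1)$,
$$(2-M)\omega+a'\nu=\tfrac s2|K\omega|.\tag{8.2}$$
Apply $K$, which commutes with $M$ and kills $\nu$. With $h=K\omega=p-q$, $p=h^+$, $q=h^-$, we get $(2-M)(p-q)=\frac s2K(p+q)$, that is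
$$(2-\Gamma_s)p=(2-\Delta_s)q,\qquad \Gamma_s=\tfrac{(1+s)\Gamma+(1-s)\Delta}2,\quad\Delta_s=\tfrac{(1-s)\Gamma+(1+s)\Delta}2 .$$
Pair with $p$ and use $\langle p,q\rangle=0$: $\langle p,(2-\Gamma_s)p\rangle=-\langle p,\Delta_sq\rangle\le0$. But $2-\Gamma_s\succeq0$, so $\langle p,(2-\Gamma_s)p\rangle=0$, hence $(2-\Gamma_s)p=0$ and then $(2-\Delta_s)q=0$.

Suppose both $p\neq0$ and $q\ne0$. If $s<1$, then $\Gamma_s$ is irreducible with Perron eigenvalue $2$, so $p>0$ everywhere, contradicting the disjointness of the supports of $p$ and $q$. If $s=1$, then $\Gamma p=2p$ with $p\ge0$, so on each $\Gamma$-component $p$ is zero or a multiple of the Perron vector; hence the support of $p$ is a non-empty union of $\Gamma$-components. Likewise the support of $q$ is a non-empty union of $\Delta$-components. By Lemma 2 they intersect, a contradiction.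

So $p=0$ or $q=0$, that is, $h$ has one sign. Since $\langle\nu,h\rangle=\langle K\nu,\omega\rangle=0$ and $\nu>0$, we get $h=0$. Then (8.2) reads $(2-M)\omega+a'\nu=0$. Pairing with $\nu$ gives $a'=0$, so $M\omega=2\omega$ and $\omega\in\mathbb R\nu\cap\nu^\perp=0$, contradicting $|\omega|=1$.

**Step 3: degree.** On a ball large enough to contain all zeros in its interior, $\Psi_s$ is a homotopy without zeros on the boundary. The Brouwer degree of $\Psi_0$ at $0$ is $\pm1$, since $\Psi_0$ is linear and invertible. So $\Psi_1$ has degree $\pm1$ and has a zero $w$. Pairing (8.1) with $\nu$, and using $\langle\nu,(M-2)w\rangle=0$, gives $a|\nu|^2=\langle\nu,\Lambda(Kw)\rangle>0$, because $\Lambda\ge\log2$. This proves the claim.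

**Step 4: the exact solution.** Put $f^*_v(t)=\frac{at^2}2\nu_v+w_v$. Then
$$f^*(t+1)+f^*(t-1)=a(t^2+1)\nu+2w,\qquad\log(e^{\Gamma f^*}+e^{\Delta f^*})=at^2\nu+\log(e^{\Gamma w}+e^{\Delta w})=at^2\nu+2w+a\nu,$$
using $\Gamma\nu=\Delta\nu=2\nu$. The two are equal, so $f^*$ is the logarithm of a solution of the T-system.

**Step 5: upper bound in Theorem B.** Let $\xi^*$ be the initial data of $f^*$. By (7.1) and Proposition 5(b), for any $\xi$ and all $t\ge1$,
$$f_v(t)\le f^*_v(t)+Ct^2|\xi-\xi^*|\le C't^2 .$$
With the lower bound of Section 6, $\log T_v(t)=\Theta(t^2)$ for all positive initial data; $\xi=0$ is growth as $\exp(t^2)$. This proves Theorem B. $\blacksquare$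

## 9. Affine $\boxtimes$ finite: an exponential expansion on a box

From now until the end of Section 11, $Q$ is affine $\boxtimes$ finite with $\Gamma$ affine. A linear recurrence with constant coefficients would make $T_v(t)$ a finite sum of exponentials (with polynomial coefficients). So the sensible plan is to expand $T_v(t)$ in exponentials as $t\to\infty$. By (6.1), $f$ is $\Gamma$-linear up to the source $\varphi=\log(1+e^{-h})$, which is tiny when $h$ is large. We carry this out, uniformly for $x$ in a box of a special size, and then see what is still missing.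

**Step 1: a box on which the source is small from the start.** Let $s>0$ with $e^{s\nu_v}\ge4$ for all $v$, and put
$$\mathcal K=\prod_v[X_v,X_v+4],\qquad X_v=e^{s(1+\varepsilon_v)\nu_v}.$$
For $x\in\mathcal K$ we have $f_v(\varepsilon_v)=s(1+\varepsilon_v)\nu_v+\delta_v$ with $0\le\delta_v\le\log(1+4/X_v)\le1$. Let $f^\circ$ be the $\Gamma$-linear function on $\mathbb Z$ with these initial data and write $f=f^\circ+\rho$. Then $\rho(0)=\rho(1)=0$ and
$$\rho(t)=\sum_{r=1}^{t-1}G^\Gamma(t-r)\varphi(r)\ge0\qquad(t\ge1).$$
The function $(t+1)s\nu$ is $\Gamma$-linear and has the values $s(1+\varepsilon_v)\nu_v$ at $t=\varepsilon_v$. So $f^\circ(t)=(t+1)s\nu+O(t+1)$ for $t\ge0$, with a constant depending only on $Q$. Since $K\nu=(2-\lambda)\nu$,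
$$h^\circ:=Kf^\circ\ge(t+1)\big(s(2-\lambda)\nu-C_2\big)\qquad(t\ge0),$$
with $C_2$ depending only on $Q$.

Fix $\ell$ so large that $n\sum_{k\ge1}ke^{-\ell(k+1)}\le1$. *Claim: if $s\ge s(\ell)$, then for all $t\ge0$ and $x\in\mathcal K$*
$$\rho_v(t)\le t,\qquad 0<\varphi(t)\le e^{-\ell(t+1)} .$$
We use induction. For $t=0,1$, $\rho(t)=0$. If $\rho(r)\le r$ for all $r\le t$, then for these $r$, because $\rho\ge0$,
$$h(r)=h^\circ(r)+K\rho(r)\ge h^\circ(r)-\Delta\rho(r)\ge h^\circ(r)-dr\ge(r+1)\big(s(2-\lambda)\min_v\nu_v-C_2-d\big)\ge\ell(r+1)$$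
for $s\ge s(\ell)$. So $\varphi(r)\le e^{-h(r)}\le e^{-\ell(r+1)}$. If $t\ge1$, then
$$\rho_v(t+1)\le n\sum_{r=1}^t(t+1-r)e^{-\ell(r+1)}\le t\cdot n\sum_{r\ge1}e^{-\ell(r+1)}\le t+1 .$$

**Step 2: the limiting linear solution.** *This step separates the exact linear asymptotics from a small remainder.* Put, for $t\in\mathbb Z$ resp. $t\ge0$,
$$f^\infty(t)=f^\circ(t)+\sum_{r\ge1}G^\Gamma(t-r)\varphi(r),\qquad\chi(t)=f(t)-f^\infty(t)=\sum_{k\ge1}G^\Gamma(k)\varphi(t+k).$$
For the last equality: $\chi(t)=-\sum_{r\ge\max(t,1)}G^\Gamma(t-r)\varphi(r)$, $G^\Gamma$ is odd, and $G^\Gamma(0)=0$. By the choice of $\ell$, $|\chi_v(t)|\le n\sum_kke^{-\ell(k+1)}\le1$ for all $t\ge0$. The function $f^\infty$ is $\Gamma$-linear and its data at $t=0,1$ differ from those of $f$ by at most $1$ in each coordinate. By Lemma 4, $f^\infty_v(t)=\alpha_vt+q_v(t)$ with $\Gamma\alpha=2\alpha$ and $q$ $p$-periodic. Subtracting $(t+1)s\nu$, which contributes exactly $s\nu$ to $\alpha$, leaves a $\Gamma$-linear function with $O(1)$ data. So $\alpha=s\nu+O(1)$ with a constant depending only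 on $Q$, and for fixed $s$ the function $q$ is bounded uniformly on $\mathcal K$. Put
$$\kappa:=(2-\Delta)\alpha=s(2-\lambda)\nu+O(1).$$
Now fix $s\ge s(\ell)$ so large that $\kappa_v\ge\kappa_0>0$ for all $v$, uniformly on $\mathcal K$. Let $\alpha^*>0$ be an upper bound for all $\alpha_v$ on $\mathcal K$. As $K\alpha=\Gamma\alpha-\Delta\alpha=\kappa$, we have $Kf^\infty(t)=\kappa t+Kq(t)$. From now on all constants are uniform in $x\in\mathcal K$.

**Step 3: a fixed-point equation for the remainder.** Put $w_u(t)=e^{-(Kf^\infty)_u(t)}=e^{-(Kq)_u(t)}e^{-\kappa_ut}$ for $t\equiv\varepsilon_u+1$. Since $\varphi=\log(1+e^{-Kf^\infty-K\chi})$, the formula for $\chi$ says $\chi=\Phi(\chi)$, where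
$$\Phi(\chi)_v(t)=\sum_{k\ge1}\sum_uG^\Gamma_{vu}(k)\log\big(1+w_u(t+k)e^{-(K\chi)_u(t+k)}\big)\qquad(t\equiv\varepsilon_v).\tag{9.1}$$
The parities match: $G^\Gamma_{vu}(k)\neq0$ only if $k\equiv\varepsilon_v-\varepsilon_u+1$, and then $t+k\equiv\varepsilon_u+1$. Each $w_u$ is one exponential times a periodic function, so solving (9.1) by iteration should produce a series in the exponentials $e^{-j\cdot\kappa t}$, $j\in\mathbb N^{\mathrm{Vert}(Q)}$. To make this rigorous we solve (9.1) inside an algebra of such series.

*The algebras.* For $t_0\ge0$ and $i\in\{0,1\}$ let $\mathfrak A_i$ be the real commutative Banach algebra of families $a=(a_j)_{j\in\mathbb N^{\mathrm{Vert}(Q)}}$ of $p$-periodic functions on $\{t\equiv i\bmod2\}$ (recall that $p$ is even), with convolution product in $j$ and norm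
$$\|a\|=\sum_j\|a_j\|_\infty e^{-j\cdot\kappa\,t_0}<\infty .$$
Evaluation $a(t)=\sum_ja_j(t)e^{-j\cdot\kappa t}$, for $t\ge t_0$ and $t\equiv i$, is an algebra homomorphism to bounded functions with $|a(t)|\le\|a\|$. Being continuous, it commutes with norm-convergent power series. Let $\mathfrak A_i^+=\{a_0=0\}$, a closed ideal. Then $w_u\in\mathfrak A^+_{\varepsilon_u+1}$, with only $j=e_u$ occurring, and $\|w_u\|\le Ce^{-\kappa_0t_0}$. The shift
$$(S_ka)_j=e^{-j\cdot\kappa\,k}a_j(\cdot+k)$$
satisfies $(S_ka)(t)=a(t+k)$, and for $k\ge1$ it maps $\mathfrak A_i^+$ to $\mathfrak A_{i+k}^+$ with norm at most $e^{-\kappa_0k}$, because $j\cdot\kappa\ge\kappa_0$ for $j\ne0$. So $\sum_{k\ge1}G^\Gamma_{vu}(k)S_k$ converges in norm on $\mathfrak A^+_{\varepsilon_u+1}$, takes values in $\mathfrak A^+_{\varepsilon_v}$, and has norm at most $C_0:=\sum_kke^{-\kappa_0k}$, which does not depend on $t_0$.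

*Contraction.* Let $\mathcal B=\{\chi\in\prod_v\mathfrak A^+_{\varepsilon_v}:\max_v\|\chi_v\|\le1\}$ and put $z_u=w_ue^{-(K\chi)_u}\in\mathfrak A^+_{\varepsilon_u+1}$ for $\chi\in\mathcal B$. Since $\|(K\chi)_u\|\le d\max_v\|\chi_v\|$, we have $\|z_u\|\le\|w_u\|e^d$ and, for $\chi,\chi'\in\mathcal B$, $\|z_u-z_u'\|\le\|w_u\|de^d\max_v\|\chi_v-\chi_v'\|$. The map $z\mapsto\log(1+z)=\sum_{j\ge1}(-1)^{j-1}z^j/j$ preserves $\mathfrak A^+$ and is $2$-Lipschitz on $\|z\|\le\frac12$, because $\|z^j-z'^j\|/j\le2^{-(j-1)}\|z-z'\|$ there. So for $t_0$ large, uniformly on $\mathcal K$, we have $\|z_u\|\le\frac12$, $\|\Phi(\chi)_v\|\le2nC_0e^d\max_u\|w_u\|\le1$, and $\Phi$ has Lipschitz constant at most $2nC_0de^d\max_u\|w_u\|\le\frac12$ on $\mathcal B$. Let $\hat\chi\in\mathcal B$ be its fixed point.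

*Identification.* On the sup-norm unit ball of real sequences $(\chi_v(t))_{t\ge t_0,\,t\equiv\varepsilon_v}$ formula (9.1) also defines $\Phi$. For $t\ge t_0$ we have $0<w_u(t+k)\le Ce^{-\kappa_0(t_0+k)}$, and $\log(1+z)$ is $1$-Lipschitz on $z\ge0$. So, by the same estimates, $\Phi$ maps this ball to itself and is a contraction for $t_0$ large. The remainder $\chi$ of Step 2 lies in this ball and is a fixed point. So is the evaluation of $\hat\chi$, since evaluation commutes with all operations in $\Phi$. Hence they coincide.

*Conclusion.* For $t\ge t_0$, $t\equiv\varepsilon_v$,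
$$T_v(t)=e^{\alpha_vt+q_v(t)+\chi_v(t)}=\sum_{k\in\mathbb N^{\mathrm{Vert}(Q)}}b_k(t)e^{(\alpha_v-k\cdot\kappa)t},\qquad b_k\ p\text{-periodic},\quad\sum_k\|b_k\|_\infty e^{-k\cdot\kappa\,t_0}\le B,\tag{9.2}$$
where $b_k=e^{q_v}(e^{\hat\chi_v})_k$, and $B,t_0$ are uniform on $\mathcal K$.

**What is missing.** The expansion (9.2) is infinite. An infinite convergent sum of exponentials need not satisfy a linear recurrence: for $a_m=\sum_{k\ge0}2^{-k}e^{-km}$, a recurrence with polynomial $P$ would give $\sum_k2^{-k}P(e^{-k})e^{-km}=0$ for all large $m$, hence, comparing leading terms successively, $P(e^{-k})=0$ for all $k$, which is impossible for $P\ne0$. For $\hat A_1\boxtimes A_1$ we know from Section 3 that $T(t)=A\mu^t+B'\mu^{-t}$ for some $\mu>1$, so in (9.2), where $\alpha=\log\mu\cdot(1,1)$ and $\kappa=2\alpha$, all exponentials except $\mu^{\pm t}$ drop out. But the analysis above, which treats $T_v(t)$ as a real number, cannot see this cancellation.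

## 10. Hankel determinants and integer polynomials on a box of side $4$

The analysis has not used that $T_v(t)$, up to a monomial, is an *integer* polynomial in $x$. An infinite expansion with well separated exponents still makes large Hankel determinants of the sequence very small; the larger the determinant, the smaller, at a rate that eventually beats any fixed rate. If clearing denominators costs only a fixed rate, we obtain integer polynomials that are smaller than $1$ on $\mathcal K$. The side length $4$ of $\mathcal K$ then forces them to vanish.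

**Step 1: cost of the denominators.** By Proposition 5(a) with $\xi=-e_u$, the exponents of $x_u$ in $T_v(t)$ are at least $-Ct$ for $t\ge1$. So there is an integer $C_1$ with
$$T_v(t)\prod_ux_u^{C_1(t+1)}\in\mathbb Z[x]\qquad(t\ge0).\tag{10.1}$$

**Step 2: the integer argument.**

**Lemma 6.** A non-zero $W\in\mathbb Z[x_1,\dots,x_n]$ satisfies $\max|W|\ge1$ on any product of $n$ intervals of length $4$.

*Proof.* Induction on $n$; the case $n=0$ is clear. The leading coefficient of $W$ in $x_n$ is a non-zero integer polynomial in the other variables. By induction it has absolute value $\ge1$ at some point of the smaller box. At that point $W$ divided by this coefficient is monic in $x_n$. By Chebyshev's theorem a monic real polynomial of degree $m\ge1$ has maximum modulus at least $2$ on an interval of length $4$; for degree $0$ the quotient is $1$. $\square$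

The length matters: on $[0,1]$ the integer polynomial $x(1-x)$ is at most $\frac14$. Also note that (10.1) at a single integer point $x\in\mathcal K$ would only give information about that point; the box gives identities in $\mathbb Q(x)$, which is why Section 9 was kept uniform on $\mathcal K$.

**Step 3: small determinants.** Fix $v$. Let $a_m=T_v(\varepsilon_v+2m)$, let $S$ be the shift $m\mapsto m+1$, and put $\mathcal H_N(m)=\det(a_{m+i+j})_{0\le i,j\le N}$. For $L\in\mathbb N$ let
$$p_L(S)=\prod_{|k|\le L}\big(S^p-e^{2p(\alpha_v-k\cdot\kappa)}\big),\qquad|k|=\sum_uk_u .$$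
It is monic of degree $D=D(L)$ independent of $x$, with coefficients bounded on $\mathcal K$. Since $S^p$ shifts $t$ by $2p$ and $b_k$ is $p$-periodic, $p_L(S)$ kills the terms of (9.2) with $|k|\le L$. The sum of the terms with $|k|>L$ is in absolute value at most
$$e^{\alpha^*t}\sum_{|k|>L}\|b_k\|_\infty e^{-k\cdot\kappa\,t_0}e^{-k\cdot\kappa\,(t-t_0)}\le Be^{\alpha^*t}e^{-L\kappa_0(t-t_0)}\qquad(t\ge t_0).$$
So for $m\ge m_0$, uniformly on $\mathcal K$,
$$|a_m|\le Ce^{2\alpha^*m},\qquad|(p_L(S)a)_m|\le C_Le^{2(\alpha^*-L\kappa_0)m}.$$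
Take $N+1=2D$. Working from right to left, add to each column $j\ge D$ of the Hankel matrix the combination of the columns $j-1,\dots,j-D$ given by the coefficients of the monic polynomial $p_L$. This does not change the determinant, and the column becomes $(p_L(S)a)_{m+i+j-D}$. Now $D$ columns have entries of size $O(e^{2\alpha^*m})$ and the other $N+1-D=\frac12(N+1)$ have entries of size $O(e^{2(\alpha^*-L\kappa_0)m})$. Hence
$$|\mathcal H_N(m)|\le C_L'\exp\big(2m[(N+1)\alpha^*-(N+1-D)L\kappa_0]\big)=C_L'\exp\big(2m(N+1)[\alpha^*-\tfrac12L\kappa_0]\big).$$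

**Step 4: the determinants vanish.** The times occurring in $\mathcal H_N(m)$ satisfy $t+1\le2m+4N+2$. So by (10.1)
$$W_m:=\mathcal H_N(m)\prod_ux_u^{C_1(N+1)(2m+4N+2)}\in\mathbb Z[x].$$
On $\mathcal K$ the monomial is at most $C_L''e^{2m(N+1)A}$ with $A=C_1\sum_u\log(X_u+4)$, and $A$ does not depend on $L$. Here $\kappa_0,\alpha^*,A$ were fixed before $L$. Choose $L$ with $\frac12L\kappa_0>\alpha^*+A$. Then $\max_{\mathcal K}|W_m|<1$ for all $m\ge m_1$. By Lemma 6, $W_m=0$, so
$$\mathcal H_N(m)=0\ \text{ in }\mathbb Q(x)\quad\text{for all }m\ge m_1 .$$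

## 11. From vanishing determinants to a recurrence for all $t\in\mathbb Z$

**Step 1: a recurrence for large $t$.** Let now $N$ be *minimal* such that $\mathcal H_N(m)=0$ in $\mathbb Q(x)$ for all large $m$, say $m\ge m_2$. Then $N\ge1$, since $\mathcal H_0(m)=a_m\ne0$. The Desnanot–Jacobi identity, applied to the Hankel matrix (with $\mathcal H_{-1}=1$), reads
$$\mathcal H_N(m)\,\mathcal H_{N-2}(m+2)=\mathcal H_{N-1}(m)\,\mathcal H_{N-1}(m+2)-\mathcal H_{N-1}(m+1)^2 .$$
For $m\ge m_2$ the left side is $0$. If $\mathcal H_{N-1}(m)=0$ for some $m\ge m_2$, then $\mathcal H_{N-1}(m+1)=0$, and inductively $\mathcal H_{N-1}$ vanishes from $m$ on, contradicting minimality. So $\mathcal H_{N-1}(m)\ne0$ for all $m\ge m_2$.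

Let $A_m=(a_m,\dots,a_{m+N})\in\mathbb Q(x)^{N+1}$. For $m\ge m_2$ the vectors $A_m,\dots,A_{m+N-1}$ are independent, because their first $N$ coordinates form a matrix with determinant $\mathcal H_{N-1}(m)$. They span a hyperplane $\Pi_m$, and $A_{m+N}\in\Pi_m$ because $\mathcal H_N(m)=0$. So $\Pi_{m+1}$, spanned by $A_{m+1},\dots,A_{m+N}$, is contained in $\Pi_m$ and has the same dimension: $\Pi_{m+1}=\Pi_m$. Hence there is $c\in\mathbb Q(x)^{N+1}\setminus\{0\}$, unique up to scaling, with $c\cdot A_m=0$ for all $m\ge m_2$.

**Step 2: all $t\in\mathbb Z$.** *The recurrence is extended backwards by the time shift.* Let $\sigma$ be the automorphism of $\mathbb Q(x)$ with $\sigma(x_u)=T_u(\varepsilon_u+2)$. It is well defined: running the T-system backwards expresses the $x_u$ rationally through the $T_u(\varepsilon_u+2)$, so these $n$ elements generate $\mathbb Q(x)$, and $n$ generators of a field of transcendence degree $n$ are algebraically independent. By the recursion (2.1) in both directions, $\sigma(T_u(t))=T_u(t+2)$ for all admissible $t\in\mathbb Z$.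 So $\sigma(A_m)=A_{m+1}$. Applying $\sigma^{-k}$, $k\ge0$, to $c\cdot A_m=0$ gives
$$\sigma^{-k}(c)\cdot A_m=0\qquad\text{for all }m\ge m_2-k,$$
in particular for $m\ge m_2$. By uniqueness $\sigma^{-k}(c)$ is proportional to $c$. Therefore $c\cdot A_m=0$ for all $m\ge m_2-k$, for every $k$. That is, $\sum_{i=0}^Nc_iT_v(t+2i)=0$ for all $t\equiv\varepsilon_v$ in $\mathbb Z$, with $c_i\in\mathbb Q(x)$ not all zero and independent of $t$. This proves Theorem A. $\blacksquare$

## 12. Affine $\boxtimes$ finite with arbitrary positive initial data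

The expansion of Section 9 used the box $\mathcal K$. Its leading part holds for all positive data.

**Theorem C.** Let $Q$ be affine $\boxtimes$ finite, with $\Gamma$ affine. For arbitrary positive real initial values there are $\alpha>0$ with $\Gamma\alpha=2\alpha$ and $(2-\Delta)\alpha>0$, a periodic $q$ whose period depends only on $Q$, and $c>0$ such that
$$\log T_v(t)=\alpha_vt+q_v(t)+O(e^{-ct})\qquad(t\to+\infty).$$
In particular $\log T_v(t)=\Theta(t)$.

*Proof.* **Step 1: linear growth of $f$ and decay of $\varphi$.** Let $f^*$ be a solution with initial values in $\mathcal K$; by Section 9 it is $O(t)$. By (7.1) and Proposition 5(a), $f(t)\le Ct$ for $t\ge1$. Put $g(t)=\langle\nu,f(t)\rangle$. Pairing (6.1) with $\nu$ gives $g(t+1)-2g(t)+g(t-1)=\langle\nu,\varphi(t)\rangle>0$. So $g$ is convex and at most $Ct$; its slopes increase and are bounded above. The sum of the second differences is therefore finite: $\sum_{r\ge1}\varphi(r)<\infty$. Hence $\varphi\to0$, and $h_v(t)\to+\infty$ for all $v$.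

**Step 2: existence of the rate $\alpha$.** By (5.1) the $E_\Gamma^\perp$-part of $f$ is bounded, because $G^\Gamma$ is bounded there and $\varphi$ is summable. On $E_\Gamma$, writing $\varphi$ also for its projection,
$$\sum_{r=1}^{t-1}(t-r)(\tfrac12\Gamma)^{t-r-1}\varphi(r)=(\tfrac12\Gamma)^t\sum_{r=1}^{t-1}(t-r)(\tfrac12\Gamma)^{r+1}\varphi(r),$$
since $(\frac12\Gamma)^2=1$. Divided by $t$, the last sum converges by dominated convergence to $\sum_{r\ge1}(\frac12\Gamma)^{r+1}\varphi(r)\in V_0$. The homogeneous part is treated by Lemma 4. As in the proof of that lemma, $f_v(t)/t\to\alpha_v$ for some $\alpha$ with $\Gamma\alpha=2\alpha$. Hence $h_v(t)/t\to\kappa_v$ with $\kappa=K\alpha=(2-\Delta)\alpha$, and $\kappa\ge0$ because $h\to+\infty$.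

**Step 3: $\kappa>0$.** *This is needed to turn summability of $\varphi$ into exponential decay.* For each $\Gamma$-component $\mathcal C$ let $e_{\mathcal C}$ be the normalized restriction of $\nu$ to $\mathcal C$. These form an orthonormal basis of $\ker(\Gamma-2)$, which is $\Delta$-invariant and contains $\kappa$. Let $\hat D_{\mathcal C\mathcal C'}=\langle e_{\mathcal C},\Delta e_{\mathcal C'}\rangle\ge0$, $\kappa=\sum_{\mathcal C}\kappa_{\mathcal C}e_{\mathcal C}$, and $Z=\{\mathcal C:\kappa_{\mathcal C}=0\}$. Suppose $Z\neq\emptyset$. Let $\omega\ge0$, $\omega\ne0$, be a Perron vector of the symmetric matrix $\hat D_{ZZ}$, with eigenvalue $\lambda_Z\le\lambda<2$. Applying $K$ to (6.1), $h(t+1)+h(t-1)=\Gamma h(t)+K\varphi(t)$. Put $Y(t)=\sum_{\mathcal C\in Z}\omega_{\mathcal C}\langle e_{\mathcal C},h(t)\rangle$. Since $\Gamma e_{\mathcal C}=2e_{\mathcal C}$ and $Ke_{\mathcal C}=2e_{\mathcal C}-\sum_{\mathcal C'}\hat D_{\mathcal C\mathcal C'}e_{\mathcal C'}$, its second difference is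
$$(2-\lambda_Z)\sum_{\mathcal C\in Z}\omega_{\mathcal C}\langle e_{\mathcal C},\varphi(t)\rangle-\sum_{\mathcal C\in Z,\,\mathcal C'\notin Z}\omega_{\mathcal C}\hat D_{\mathcal C\mathcal C'}\langle e_{\mathcal C'},\varphi(t)\rangle\ \ge\ -Ce^{-ct}.$$
Indeed the first sum is $\ge0$, and on a component $\mathcal C'\notin Z$ the function $h$ grows linearly, so $\varphi\le e^{-h}$ decays exponentially there. The second differences of $Y$ are summable, so its slopes converge. Since $h_v(t)/t\to0$ on the components in $Z$, we have $Y(t)/t\to0$, so the slopes tend to $0$. Hence the slope $Y(t+1)-Y(t)$ is minus the sum of all later second differences, which is at most $C'e^{-ct}$. So $Y$ is bounded above. But $h\to+\infty$ everywhere, and every $\mathcal C$ has vertices of both colours, so $Y(t)\to+\infty$, a contradiction. Hence $\kappa>0$, and, as the norm of $\Delta$ is $\lambda<2$, $\alpha=(2-\Delta)^{-1}\kappa=\sum_{j\ge0}2^{-j-1}\Delta^j\kappa>0$.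

**Step 4: the expansion.** Now $h$ grows linearly, so $\varphi=O(e^{-ct})$. As in Section 9, $f=f^\infty+\chi$, where $f^\infty$ (the $\Gamma$-linear function with the data of $f$, plus $\sum_{r\ge1}G^\Gamma(t-r)\varphi(r)$) is $\Gamma$-linear and $\chi(t)=\sum_{k\ge1}G^\Gamma(k)\varphi(t+k)=O(e^{-ct})$, with a possibly smaller $c$. By Lemma 4, $f^\infty$ is a linear function of $t$ plus a $p$-periodic one. Since $f_v(t)/t\to\alpha_v$, the linear part is $\alpha t$. $\square$

## 13. Affine $\boxtimes$ affine: the shape of $\log T_v(t)$, and a classification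

**Theorem D.** Let $Q$ be affine $\boxtimes$ affine, and $g(t)=\langle\nu,f(t)\rangle$. For arbitrary positive initial values
$$\log T_v(t)=\frac{2\nu_v}{|\nu|^2}\,g(t)+O(t),\qquad\liminf_{t\to\infty}\frac{\log T_v(t)}{t^2}\ \ge\ \frac{\log2}2\cdot\frac{\nu_v\sum_u\nu_u}{|\nu|^2}.$$
The constant is attained whenever all components of $\Gamma,\Delta$ are of type $\hat A$ and $x\equiv1$. Moreover, for every such $Q$ (affine $\boxtimes$ affine) there are initial data with $\log T_v(t)=\frac a2\nu_vt^2+w_v$ exactly, for some $a>0$.

*Proof.* The last claim is Step 4 of Section 8.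

**Step 1: the sources have sum $O(t)$.** Pairing (6.1) with $\nu$ gives $g(t+1)-2g(t)+g(t-1)=\langle\nu,\varphi(t)\rangle=\langle\nu,\psi(t)\rangle>0$. By Sections 6 and 8, $-C\le g(t)\le Ct^2$ for $t\ge1$. Convexity gives $g(t+1)-g(t)\le(g(2t)-g(t))/t\le Ct$. Summing second differences, $\sum_{1\le r\le t}(|\varphi(r)|+|\psi(r)|)\le Ct$.

**Step 2: only one direction grows faster than linearly.** Split $V$ as in Step 5 of Section 7 into $E_\Gamma^\perp$, $E_\Gamma\cap E_\Delta^\perp$, $E^-$ and $E^+$. By (5.1) and boundedness of $G^\Gamma$ on $E_\Gamma^\perp$ and of $G^\Delta$ on $E_\Delta^\perp$, the $E_\Gamma^\perp$- and $E_\Delta^\perp$-parts of $f(t)$ are $O(t)$. On $E^-$ we have $\Delta=-\Gamma$, so adding the two forms of (6.1) gives $f(t+1)+f(t-1)=\frac12(\varphi+\psi)(t)$ there, and this part is $O(t)$ too. On $E^+$ we have $\Delta=\Gamma$ and $(\Gamma+\Delta)^2=16$. As $\Gamma+\Delta$ is irreducible and bipartite with Perron eigenvalue $4$, and $\nu,J\nu\in E^+$, we get $E^+=\mathrm{span}(\nu,J\nu)$. From $\Gamma\nu=2\nu$ we have $2\big|\nu|_{V_0}\big|^2=\langle\nu|_{V_0},\Gamma\nu|_{V_1}\rangle=2\big|\nu|_{V_1}\big|^2$,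 so both squared norms are $\frac12|\nu|^2$. Hence the $E^+$-part of $f(t)\in V_t$ is $2g(t)\,\nu|_{V_t}/|\nu|^2$. This proves the first formula.

**Step 3: the constant.** $\langle\nu,\varphi\rangle=\frac12\langle\nu,\varphi+\psi\rangle\ge\log2\sum_{u\in V_{t+1}}\nu_u$ at time $t$. Summing twice, each colour contributing at every second time, $g(t)\ge\frac{\log2}4\big(\sum_u\nu_u\big)t^2-Ct$. Insert this into the first formula. If all components are of type $\hat A$ and $x\equiv1$, every vertex has two $\Gamma$- and two $\Delta$-neighbours with multiplicity, so $\nu\equiv1$ (up to scaling, which does not change the constant), $T$ depends only on $t$, and $T(t+1)T(t-1)=2T(t)^2$. Thus $T=2^{t(t-1)/2}$, and $\log T/t^2\to\frac{\log2}2$, which is the constant for $\nu\equiv1$. $\square$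

**Corollary E.** For connected recurrent bipartite quivers, combining Theorems A–D with the results 1–3 of Galashin and Pylyavskyy in Section 1:

* linearizable $\iff$ affine $\boxtimes$ finite or finite $\boxtimes$ finite;
* for any positive initial data, as $t\to+\infty$, $\log T_v(t)$ is bounded, $\Theta(t)$, or $\Theta(t^2)$ when $Q$ is finite $\boxtimes$ finite, affine $\boxtimes$ finite, or affine $\boxtimes$ affine, respectively. For every other $Q$, the specialization $x\equiv1$ does not grow slower than $\exp(\exp(t))$.

*Proof.* For the first item, "$\Rightarrow$" is result 2. Conversely, affine $\boxtimes$ finite is Theorem A. If $Q$ is finite $\boxtimes$ finite, the T-system is periodic by result 1, and $T_v(t+2N)-T_v(t)=0$ is a linear recurrence. For the second item, a periodic sequence of positive numbers has bounded logarithm; the other two cases are Theorem C and Theorem B. The last sentence is the contrapositive of result 3. $\square$
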